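\title{Existence of perfect multi-factors in the de Bruijn graph}

\begin{abstract}
An $(m,n,c,v)$-perfect multi-factor is a collection of $c^v/m$ cycles of period $mn$ over an alphabet of $c$ letters in which every $v$-tuple occurs at a position in each residue class modulo $n$; for $n=1$ it is a perfect factor. We prove that for $c\ge2$ such a collection exists if and only if $m\mid c^v$ and either $m=1$ and $v\le n$, or $m>1$ and $v<mn$. This confirms the conjecture that the elementary necessary conditions are sufficient. The proof is an induction on the size of the alphabet. One prime-power component is built first, with cycles of different lengths, from an affine linear recurrence whose characteristic polynomial is a product of cyclotomic polynomials; each of its cycles then carries a perfect multi-factor for the remaining alphabet. We also prove a version with cycles of mixed lengths for prime-power alphabets.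
\end{abstract}

\section{Introduction}

Throughout, $m,n,c,v$ are positive integers and $c\ge2$, unless the case $c=1$ is admitted explicitly. A \emph{$c$-ary cycle of period $L$} is a sequence $s=(s_0,\dots,s_{L-1})$ with entries in a $c$-letter alphabet and indices taken modulo $L$; the number $L$ need not be the least period. A $v$-tuple $u=(u_0,\dots,u_{v-1})$ \emph{occurs at position $i$} in $s$ if $s_{i+k}=u_k$ for $0\le k<v$.

\begin{definition}\label{def:pmf}
Suppose $m\mid c^v$. An \emph{$(m,n,c,v)$-perfect multi-factor}, or $(m,n,c,v)$-PMF, is a collection of $c^v/m$ $c$-ary cycles of period $mn$ such that for every $c$-ary $v$-tuple $u$ and every $j$ with $0\le j<n$, the tuple $u$ occurs at a position $i\equiv j\pmod n$ in one of the cycles. An $(m,1,c,v)$-PMF is called an \emph{$(m,c,v)$-perfect factor}, or $(m,c,v)$-PF.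
\end{definition}

Each cycle has $m$ positions in the class of $j$, so the collection has $c^v$ such positions in total. Every tuple therefore occurs \emph{exactly once} in each class modulo $n$. We use this form of the definition without further comment.

A $(c^v,c,v)$-PF is a single cycle that contains every $v$-tuple once, that is, a de Bruijn cycle. A perfect factor distributes the tuples over several cycles of a common period $m$: the cycles $0001$ and $0111$ form a $(4,2,3)$-PF, since they contain $000,001,010,100$ and $011,111,110,101$. The parameter $n$ attaches a phase to each position and asks for every tuple in every phase. The origin of a cycle now matters modulo $n$. For instance, $00$, $01$, $10$, $11$ form a $(1,2,2,2)$-PMF in which $01$ and $10$ are different cycles. A less trivial example is the $(2,2,2,3)$-PMF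
\begin{equation}\label{eq:2223}
0010,\qquad 1101,\qquad 0001,\qquad 1110 ,
\end{equation}
whose triples at the even positions are $001,100$; $110,011$; $000,010$; $111,101$, and at the odd positions $010,000$; $101,111$; $001,100$; $110,011$. Section~\ref{sec:fiber} shows that phases appear by themselves as soon as one builds a perfect factor over a product alphabet from its components.

For which parameters does a PMF exist? Apart from divisibility, the visible obstruction is that a tuple as long as a cycle sees the whole cycle.

\begin{lemma}[{\cite[Lemma~7]{NewPF}}]\label{lem:nec}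
If an $(m,n,c,v)$-PMF exists, then $m\mid c^v$, and either $m=1$ and $v\le n$, or $m>1$ and $v<mn$.
\end{lemma}

\begin{proof}
The number $c^v/m$ of cycles is an integer. Let $0$ and $1$ be two letters. Suppose $m>1$ and $v\ge mn$. The cycle that contains $0^v$ is identically $0$, so it contains $0^v$ at the positions $0$ and $n$. These positions are distinct modulo $mn$ and congruent modulo $n$, which contradicts uniqueness. Suppose $m=1$ and $v>n$. A tuple $u$ that occurs in a cycle of period $n$ satisfies $u_{v-1}=u_{v-1-n}$, and $0^{v-1}1$ does not.
\end{proof}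

The examples above attain both bounds: $v=n$ for $m=1$, and $v=mn-1$ for $m>1$. Conjecture~B of \cite{NewPF} states that the conditions of Lemma~\ref{lem:nec} are sufficient. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $m,n,c,v$ be positive integers with $c\ge2$. An $(m,n,c,v)$-PMF exists if and only if $m\mid c^v$ and either $m=1$ and $v\le n$, or $m>1$ and $v<mn$.
\end{theorem}

For $n=1$ the alternatives read $m=v=1$ and $m>v$.

\begin{corollary}[perfect factor conjecture]\label{cor:pf}
For all $c\ge2$, an $(m,c,v)$-perfect factor exists if and only if $m\mid c^v$ and either $m>v$ or $m=v=1$.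
\end{corollary}

The proof uses two known existence results.

\begin{theorem}[{\cite[Theorem~8]{NewPF}}]\label{thm:large}
If $c\ge2$ and $n\ge v$, then an $(m,n,c,v)$-PMF exists for every positive integer $m$ with $m\mid c^v$.
\end{theorem}

\begin{theorem}[Paterson \cite{Paterson}]\label{thm:paterson}
If $q$ is a prime power, $m\mid q^v$ and $m>v$, then an $(m,q,v)$-perfect factor exists.
\end{theorem}

Theorem~\ref{thm:paterson} enters in one subcase with $n=1$ only; see Remark~\ref{rem:dependence}.

By Theorem~\ref{thm:large} it remains to treat the range $n<v<mn$. There the relevant size of a tuple is $R=\lfloor v/n\rfloor$, which satisfies $1\le R\le m-1$. We choose a prime $p$ dividing $m$, let $p^k$ and $q$ be the exact powers of $p$ in $m$ and $c$, and split the alphabet as $\mathbb F_q\times B$. The fiber lemma of Section~\ref{sec:fiber} reduces the problem to the smaller alphabet $B$ once we have a family of $q$-ary cycles whose lengths are multiples of $np^k$ and divisors of $nm$. For $R\ge p^{k-1}$, Sections~\ref{sec:rec} and~\ref{sec:cyclo} obtain this family from a linear recurrence of order $R$;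 the prime $p$ is chosen so that a suitable characteristic polynomial of degree $R$ exists. For $R<p^{k-1}$ the recurrence gives cycles that are too short, and Section~\ref{sec:pp} joins them in groups of equal size. The same argument gives cycles of prescribed unequal lengths (Theorem~\ref{thm:mixed}). Section~\ref{sec:proof} carries out the induction.

\section{Sequences, shifts and trails}\label{sec:prelim}

We identify a cycle of period $L$ over an alphabet $A$ with an $L$-periodic element of $A^{\mathbb Z}$. The shift $E$ acts on $A^{\mathbb Z}$ by $(Ex)_i=x_{i+1}$, and $G=E^n$ is the shift that preserves the classes of positions modulo $n$. The \emph{window} of $x$ at $i$ is $x[i]=(x_i,\dots,x_{i+v-1})$. Definition~\ref{def:pmf} also makes sense for $c=1$: then $m=1$, and the constant cycle of period $n$ is a $(1,n,1,v)$-PMF for all $n$ and $v$.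

If the alphabet is a field $F$, we identify the $n$-periodic sequences with $F^n$ through $t\mapsto(t_0,\dots,t_{n-1})$. A polynomial $f=\sum_jf_jX^j\in F[X]$ acts by $(f(G)x)_s=\sum_jf_jx_{s+jn}$. If $f(G)x=0$ and $f\mid g$, then $g(G)x=0$. If $f(G)x=g(G)x=0$, then $\gcd(f,g)(G)x=0$, because the gcd is an $F[X]$-linear combination of $f$ and $g$. If $F$ has characteristic $p$, then $(X^M-1)^{p^j}=X^{Mp^j}-1$.

Let $D=D(A,v,n)$ be the directed multigraph with vertex set $A^{v-1}\times\mathbb Z_n$ and one arc $(u,j)$ for each $u\in A^v$ and $j\in\mathbb Z_n$, running from $((u_0,\dots,u_{v-2}),j)$ to $((u_1,\dots,u_{v-1}),j+1)$. For $n=1$ this is the de Bruijn graph. A \emph{closed trail} is a closed walk without repeated arcs.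

\begin{lemma}\label{lem:trails}
If the arcs of $D$ are partitioned into closed trails of lengths $L_1,\dots,L_s$, then there are cycles of periods $L_1,\dots,L_s$ in which every $v$-tuple occurs exactly once at a position in each class modulo $n$. If all $L_i$ equal $mn$, these cycles form an $(m,n,|A|,v)$-PMF.
\end{lemma}

\begin{proof}
The second coordinate increases by $1$ along each arc, so a closed trail has length $L$ divisible by $n$ and can be written $(u^{(i)},i\bmod n)$ with $i\in\mathbb Z_L$. Consecutive arcs satisfy $u^{(i)}_{k+1}=u^{(i+1)}_k$, hence $u^{(i)}_k=u^{(i+k)}_0$. The cycle $x_i=u^{(i)}_0$ therefore has $x[i]=u^{(i)}$, and an occurrence of $u$ in the class $j$ is the same as a passage through the arc $(u,j)$. There are $n|A|^v$ arcs, so if all lengths equal $mn$, then $s=|A|^v/m$.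
\end{proof}

We recall Euler's theorem: a finite directed multigraph in which every vertex has equal in-degree and out-degree, and whose arcs all lie in one component of the underlying undirected graph, has a closed trail through all its arcs. For $n=1$, every vertex of $D$ has in-degree and out-degree $|A|$, and any vertex is reached from any other by appending its letters one at a time. So a de Bruijn cycle, a $(c^v,c,v)$-PF, exists for all $c$ and $v$.

\section{Cycles of different lengths and the fiber lemma}\label{sec:fiber}

We begin with a case in which the whole construction can be written out.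

\begin{example}\label{ex:663}
We build a $(6,6,3)$-PF, that is, $36$ cycles of period $6$ over $\mathbb F_2\times\mathbb F_3$. The plan is to distribute the eight binary triples over binary cycles, and then to pair each binary cycle with enough ternary cycles of period $6$.

A binary cycle of length $\ell\mid 6$ is traversed $6/\ell$ times in one period, so each of its triples is paired with the $27$ ternary triples in groups of $6/\ell$. This forces $6/\ell\mid27$, so $\ell\in\{2,6\}$. The lengths cannot all be $2$, since no $(2,2,3)$-PF exists by Lemma~\ref{lem:nec}, and they cannot all be $6$, since $6\nmid8$. Different lengths are unavoidable. The recurrence $x_{i+3}=x_i+1$ provides them: its eight solutions are the shifts of $000111$ and of $01$, and these two cycles contain every binary triple once.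

In $000111$ each binary triple sits at one position modulo $6$, so we need every ternary triple at every position modulo $6$. This is a $(1,6,3,3)$-PMF, and the $27$ cycles $abcabc$ form one. In $010101$ the triple $010$ sits at the even positions and $101$ at the odd ones, so we need every ternary triple once at an even and once at an odd position. This is a $(3,2,3,3)$-PMF. Here $n=2<v=3$, so Theorem~\ref{thm:large} does not apply, and we use a second recurrence: $z_{i+2}-z_i=t_i$, where $t$ is $2$-periodic and $(t_0,t_1)\in\{(1,0),(2,1),(0,2)\}$. Each element of $\mathbb F_3$ appears once as $t_0$ and once as $t_1$. A triple $u$ at position $i$ determines $t_i=u_2-u_0$, hence $t$, hence $z$. Since $t\ne0$, no solution is fixed by $E^2$, and the $27$ solutions fall into nine orbits of size $3$, represented by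
\[
(0,b,1,b,2,b),\qquad(0,b,2,b+1,1,b+2),\qquad(b,0,b,2,b,1)\qquad(b\in\mathbb F_3).
\]
Pairing $000111$ with the $27$ cycles $abcabc$ and $010101$ with these nine cycles gives the required $36$ cycles.
\end{example}

The binary component in this example is not a perfect factor. It is convenient to describe it by the set of all shifts of its cycles, because this set is what a recurrence defines.

\begin{definition}\label{def:system}
A set $\mathcal S\subseteq A^{\mathbb Z}$ is an \emph{$(m,n,v)$-system over $A$} if
\begin{enumerate}
\item[(S1)] every $x\in\mathcal S$ is $mn$-periodic;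
\item[(S2)] $G\mathcal S=\mathcal S$;
\item[(S3)] for all $i\in\mathbb Z$ and $u\in A^v$ there is exactly one $x\in\mathcal S$ with $x[i]=u$.
\end{enumerate}
For $x\in\mathcal S$, let $\ell(x)$ be the size of the $G$-orbit of $x$, that is, the least $\ell\ge1$ with $G^\ell x=x$.
\end{definition}

By (S3), $|\mathcal S|=|A|^v$. By (S1), $G^mx=x$, so $\ell(x)\mid m$. A PMF gives a system in which all orbits have the same size.

\begin{lemma}\label{lem:pmf-system}
Let $m'\mid m$ and let $\mathcal P$ be an $(m',n,c,v)$-PMF. Then $\{G^sx: x\in\mathcal P,\ 0\le s<m'\}$ is an $(m,n,v)$-system in which every orbit has size $m'$.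
\end{lemma}

\begin{proof}
Each $x\in\mathcal P$ satisfies $G^{m'}x=x$, which gives (S1) and (S2). The window of $G^sx$ at $i$ is the window of $x$ at $i+ns$, and for $0\le s<m'$ the numbers $i+ns$ run once through the positions modulo $m'n$ that are congruent to $i$ modulo $n$. So for each $i$ and $u$ exactly one pair $(x,s)$ has $(G^sx)[i]=u$. This gives (S3). It also shows that different pairs give different sequences, so each orbit has $m'$ elements.
\end{proof}

\begin{lemma}[fiber lemma]\label{lem:fiber}
Let $c=c_1c_2$ with $c_2\ge1$, and let $\mathcal S$ be an $(m,n,v)$-system over an alphabet of $c_1$ letters. If an $(m/\ell(x),\,n\ell(x),\,c_2,\,v)$-PMF exists for every $x\in\mathcal S$, then an $(m,n,c,v)$-PMF exists.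
\end{lemma}

\begin{proof}
Choose one representative $x$ of each $G$-orbit, and for it a PMF $\mathcal P_x$ as in the hypothesis; $\mathcal P_x$ consists of $c_2^v\ell(x)/m$ cycles of period $mn$. Take all cycles $(x,z)=((x_i,z_i))_i$ with $x$ a representative and $z\in\mathcal P_x$. They are $c$-ary of period $mn$, and their number is $\sum_xc_2^v\ell(x)/m=c_2^v|\mathcal S|/m=c^v/m$.

Let $(u,u')$ be a $v$-tuple over the product alphabet and let $0\le j<n$. By (S3) some $x'\in\mathcal S$ has $x'[j]=u$. Write $x'=G^sx$ with $x$ a representative; then $x[j+ns]=u$. In some $z\in\mathcal P_x$ the tuple $u'$ occurs at a position $i\equiv j+ns\pmod{n\ell(x)}$. Since $x$ has period $n\ell(x)$, also $x[i]=u$. So $(u,u')$ occurs in $(x,z)$ at the position $i\equiv j\pmod n$.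
\end{proof}

For $c_2=1$ the lemma is the converse of Lemma~\ref{lem:pmf-system}: a system in which every orbit has size $m$ yields an $(m,n,c_1,v)$-PMF.

The product of the first two parameters is $mn$ both in the hypothesis and in the conclusion of Lemma~\ref{lem:fiber}, so the inequality $v<mn$ passes to the smaller alphabet at no cost. The condition to be secured is $m/\ell(x)\mid c_2^v$. If $c_1$ is the exact power of a prime $p$ in $c$, and $p^k$ is the exact power of $p$ in $m$, then for $m\mid c^v$ this condition holds exactly when $p^k\mid\ell(x)$. Our task is thus to construct systems over $\mathbb F_{c_1}$ in which $p^k$ divides the size of every orbit.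

\section{Affine recurrences in the shift $G$}\label{sec:rec}

Write $v=Rn+r$ with $0\le r<n$. A recurrence $f(G)x=t$ with $\deg f=R$ and fixed right-hand side $t$ has $Rn$ free initial values, which is $r$ fewer than (S3) requires. We supply the missing freedom by letting the $n$-periodic sequence $t$ vary in an affine space of dimension $r$. A window of $x$ reveals $r$ consecutive entries of $t$, starting at an arbitrary place, and these must determine $t$. The next lemma provides such a space over every field.

\begin{lemma}\label{lem:V0}
Let $F$ be a field and $0\le r\le n$. There is an $r$-dimensional subspace $V_0\subseteq F^n$ such that for every set $J$ of $r$ cyclically consecutive coordinates the projection $V_0\to F^J$ is bijective.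
\end{lemma}

\begin{proof}
We use induction on $n$. For $r=0$ take $V_0=0$, and for $r=n$ take $V_0=F^n$. Let $0<r<n$.

Suppose $2r\le n$. Let $V'\subseteq F^{n-r}$ be a space for the pair $(n-r,r)$ and put
\[
V_0=\{(x_0,\dots,x_{n-r-1},x_0,\dots,x_{r-1}):x\in V'\}.
\]
A block of $r$ coordinates that starts at $i\le n-r$ does not wrap around, and it reads $x_i,\dots,x_{i+r-1}$ with indices modulo $n-r$. A block that starts at $i>n-r$ reads $x_{i+r-n},\dots,x_{r-1}$ and then $x_0,\dots,x_{i+r-n-1}$, that is, each of $x_0,\dots,x_{r-1}$ once. In both cases the block reads $r$ cyclically consecutive coordinates of $x\in V'$, so the projection is bijective.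

Suppose $2r>n$. Then $2(n-r)<n$, and the first case gives a space $V_1$ for the pair $(n,n-r)$. Let $V_0=V_1^\perp$ with respect to the standard bilinear form; it has dimension $r$. If $x\in V_0$ vanishes on $J$, then $x$ is supported on the complement $J^c$, a set of $n-r$ cyclically consecutive coordinates. Since $x$ is orthogonal to $V_1$ and $V_1$ projects onto $F^{J^c}$, we get $x=0$. The projection $V_0\to F^J$ is injective, hence bijective.
\end{proof}

For $r=1$ one can take the constant vectors, and for $r=n-1$ the vectors with coordinate sum $0$. The conclusion concerns consecutive coordinates only: for $(n,r)=(4,2)$ the proof gives the vectors $(a,b,a,b)$, which are not determined by the coordinates $0$ and $2$.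

\begin{lemma}\label{lem:window}
Let $F$ be a finite field, $v=Rn+r$ with $R\ge1$ and $0\le r<n$, $V_0\subseteq F^n$ as in Lemma~\ref{lem:V0}, $w\in F^n$, and $f\in F[X]$ monic of degree $R$ with $f(0)\ne0$. Then
\[
\mathcal S=\{x\in F^{\mathbb Z}: f(G)x\text{ is $n$-periodic and lies in }w+V_0\}
\]
satisfies \emph{(S2)} and \emph{(S3)}.
\end{lemma}

\begin{proof}
If $x\in\mathcal S$ and $t=f(G)x$, then $f(G)G^{\pm1}x=G^{\pm1}t=t$, which gives (S2).

Fix $i$ and $u$, and write $f=\sum_jf_jX^j$. For $i\le s<i+r$ the positions $s,s+n,\dots,s+Rn$ lie between $i$ and $i+v-1$. So if $x[i]=u$ and $t=f(G)x$, then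
\begin{equation}\label{eq:t}
t_s=\sum_{j=0}^Rf_ju_{s-i+jn}\qquad(i\le s<i+r).
\end{equation}
By Lemma~\ref{lem:V0} exactly one $t\in w+V_0$ satisfies \eqref{eq:t}. For this $t$, the equation $f(G)x=t$ has exactly one solution with $x_{i+h}=u_h$ for $0\le h<Rn$: on each class of positions modulo $n$ it is a recurrence of order $R$ with $R$ consecutive terms given, and it can be solved forward because $f_R=1$ and backward because $f_0\ne0$. This proves uniqueness. For existence, the solution must also agree with $u$ at the positions $s+Rn$ with $i\le s<i+r$. There $x_{s+Rn}=t_s-\sum_{j<R}f_ju_{s-i+jn}=u_{s-i+Rn}$ by \eqref{eq:t}.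
\end{proof}

Both recurrences of Example~\ref{ex:663} have this form. The binary one has $n=1$, $f=X^3-1$, $V_0=0$, $w=1$. The ternary one has $n=2$, $f=X-1$, $V_0=\{(a,a)\}$, $w=(1,0)$.

\section{Cyclotomic factors and the sizes of orbits}\label{sec:cyclo}

Let $F$ have characteristic $p$ and $m=p^kM$ with $p\nmid M$. We must choose $f$ in Lemma~\ref{lem:window} so that (S1) holds and $p^k$ divides every orbit size. Since $(G-1)f(G)x=0$ on $\mathcal S$, (S1) holds if $(X-1)f$ divides $X^m-1=(X^M-1)^{p^k}$; this bounds the multiplicity $e_1$ of the root $1$ of $f$ by $p^k-1$. We shall see that $p^k$ divides every orbit size if $e_1\ge p^{k-1}$ and $0\notin w+V_0$. The remaining factors of $f$ serve only to bring the degree to $R$.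

We take these factors among the cyclotomic polynomials, whose degrees do not depend on $F$. Recall that $\Phi_d\in\mathbb Z[X]$ is monic of degree $\varphi(d)$, where $\varphi$ is Euler's function, that $\Phi_1=X-1$, and that $\prod_{d\mid M}\Phi_d=X^M-1$; in particular $\sum_{d\mid M}\varphi(d)=M$. Also $\varphi(dd')=\varphi(d)\varphi(d')$ for coprime $d,d'$, and $\varphi(p^k)=p^k-p^{k-1}$.

Not every prime allows every degree. Let $m=6$. For $p=2$ we have $X^6-1=(X-1)^2(X^2+X+1)^2$ with $X^2+X+1$ irreducible over $\mathbb F_2$ and $e_1=1$, so the degrees are $1,3,5$; Example~\ref{ex:663} used the degree $3$, but $2$ and $4$ are missed. For $p=3$ we have $X^6-1=(X-1)^3(X+1)^3$ and $e_1\in\{1,2\}$, and all degrees $1,\dots,5$ occur. The exponent $e_1$ ranges over $\varphi(p^k)$ consecutive values, and this range must bridge the steps $\varphi(d)$. It does so when $\varphi(p^k)$ is large enough.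

\begin{lemma}\label{lem:degrees}
Let $p$ be prime, $k\ge1$, $p\nmid M$ and $m=p^kM$. Assume $\varphi(Q)\le\varphi(p^k)$ for every prime power $Q$ dividing $M$. Then every integer $R$ with $p^{k-1}\le R\le m-1$ can be written as $R=\sum_{d\mid M}\varphi(d)e_d$ with integers $p^{k-1}\le e_1\le p^k-1$ and $0\le e_d\le p^k$ for $d>1$.
\end{lemma}

\begin{proof}
Let $d_1<\dots<d_s$ be the divisors of $M$ that exceed $1$, and let $I_j$ be the set of integers from $p^{k-1}$ to $p^k-1+p^k\sum_{i\le j}\varphi(d_i)$. We show by induction on $j$ that $e_1+\sum_{i\le j}\varphi(d_i)e_{d_i}$ takes every value in $I_j$. For $j=0$ this is the range of $e_1$. For $j\ge1$, the translates $I_{j-1}+e\varphi(d_j)$ with $0\le e\le p^k$ begin at the first element of $I_j$ and end at its last element, and they leave no gap provided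
\[
\varphi(d_j)\le|I_{j-1}|=\varphi(p^k)+p^k\sum_{i<j}\varphi(d_i).
\]
If $d_j$ is a prime power, this holds by hypothesis. Otherwise $d_j=d'Q$ with $Q$ a prime power, $d'>1$ and $\gcd(d',Q)=1$. Then $d'=d_i$ for some $i<j$, and
\[
|I_{j-1}|\ge p^k\varphi(d')\ge\varphi(p^k)\varphi(d')\ge\varphi(Q)\varphi(d')=\varphi(d_j).
\]
Finally, the last element of $I_s$ is $p^k-1+p^k(M-1)=m-1$.
\end{proof}

\begin{proposition}\label{prop:cyclo}
Let $p,k,M,m$ be as in Lemma~\ref{lem:degrees}, let $F$ be a finite field of characteristic $p$, and suppose $R=\lfloor v/n\rfloor$ satisfies $p^{k-1}\le R\le m-1$. Then there is an $(m,n,v)$-system $\mathcal S$ over $F$ with $p^k\mid\ell(x)$ for all $x\in\mathcal S$.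
\end{proposition}

\begin{proof}
Take the $e_d$ from Lemma~\ref{lem:degrees} and let $f=\prod_{d\mid M}\Phi_d^{e_d}\in F[X]$, a monic polynomial of degree $R$. Since $e_1+1\le p^k$ and $e_d\le p^k$,
\begin{equation}\label{eq:div}
(X-1)f\quad\text{divides}\quad\prod_{d\mid M}\Phi_d^{\,p^k}=(X^M-1)^{p^k}=X^m-1 .
\end{equation}
In particular $f(0)\ne0$. Let $r=v-Rn$ and let $V_0$ be as in Lemma~\ref{lem:V0}. Since $r<n$, there is $w\in F^n\setminus V_0$. Let $\mathcal S$ be the set of Lemma~\ref{lem:window}; it satisfies (S2) and (S3). For $x\in\mathcal S$ the sequence $t=f(G)x$ is $n$-periodic, so $(G-1)f(G)x=0$, and \eqref{eq:div} gives $G^mx=x$. This is (S1).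

Suppose $p^k\nmid\ell(x)$. Since $\ell(x)\mid m$, we get $\ell(x)\mid m/p$, so $(G^{m/p}-1)x=0$. Write $f=(X-1)^{e_1}g$ and $x'=g(G)x$. Then $(G-1)^{e_1}x'=t$, and $x'$ is annihilated by $(G-1)^{e_1+1}$ and by $G^{m/p}-1$. The derivative of $X^M-1$ at $1$ is $M\ne0$ in $F$, so $1$ is a simple root of $X^M-1$ and a root of multiplicity $p^{k-1}$ of $X^{m/p}-1=(X^M-1)^{p^{k-1}}$. As $e_1+1>p^{k-1}$, the gcd of $(X-1)^{e_1+1}$ and $X^{m/p}-1$ is $(X-1)^{p^{k-1}}$. Hence $(G-1)^{p^{k-1}}x'=0$, and $e_1\ge p^{k-1}$ gives $t=(G-1)^{e_1}x'=0$. But $t\in w+V_0$ and $0\notin w+V_0$, a contradiction.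
\end{proof}

The recurrence has to be affine: for $w\in V_0$ the set $\mathcal S$ contains the zero sequence, whose orbit has size $1$. For $M=1$ the hypothesis of Lemma~\ref{lem:degrees} is empty and all orbits have size $m=p^k$, so Lemma~\ref{lem:fiber} with $c_2=1$ gives the following.

\begin{corollary}\label{cor:short}
Let $q$ be a power of the prime $p$, let $k\ge1$, and suppose $p^{k-1}\le\lfloor v/n\rfloor<p^k$. Then a $(p^k,n,q,v)$-PMF exists.
\end{corollary}

\section{Prime-power alphabets: joining cycles along cosets}\label{sec:pp}

The construction above needs $R=\deg f\ge e_1\ge p^{k-1}$. This section deals with smaller $R$. Throughout,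
\[
q=p^a,\quad F=\mathbb F_q,\quad n\ge2,\quad v=Rn+r,\quad R\ge1,\quad 0\le r<n,\quad p^{b-1}\le R<p^b,
\]
and $D=D(F,v,n)$. Corollary~\ref{cor:short} gives cycles of period $np^b$, and we want period $np^k$ for any $k$ with $b\le k\le av$.

\begin{proposition}\label{prop:pp}
Let $q=p^a$, $n\ge2$, $v\ge n$, $R=\lfloor v/n\rfloor$, $p^k\mid q^v$ and $p^k>R$. Then a $(p^k,n,q,v)$-PMF exists.
\end{proposition}

Closed trails of $D$ that share a vertex can be joined into one. The difficulty is to divide all the trails into connected groups of the same size. We arrange that the trails are indexed by cosets of a vector space $Z$, and take as groups the cosets of a subgroup of $Z$ generated by elements that change a trail but keep one of its vertices.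

\begin{example}\label{ex:4223}
Let $q=2$, $n=2$, $v=3$, so $R=r=b=1$. The four cycles \eqref{eq:2223} form the coset $0010+Z$ of $Z=\{0000,1100,0011,1111\}$. They are the sequences of period $4$ with $(x_0+x_1,\,x_2+x_3)=(0,1)$; this condition selects one of the two possible origins of each cycle. Adding $1100$ does not change $(x_2,x_3)$, so $x$ and $x+1100$ pass through the same vertex of $D$. This pairs $0010$ with $1110$ and $0001$ with $1101$. Reading both members of a pair from position $2$, one after the other, gives
\[
1000\,1011\qquad\text{and}\qquad0100\,0111 .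
\]
The triples at the even positions are $100,001,101,111$ and $010,000,011,110$; those at the odd positions are $000,010,011,110$ and $100,001,111,101$. This is a $(4,2,2,3)$-PMF, a case with $R=1<p^{k-1}=2$.
\end{example}

\subsection*{The clock sequence and the space $Z$}

A system contains all shifts $G^sx$ of each cycle, whereas we want each cycle once, with origins chosen compatibly with addition. We therefore attach to $x$ a sequence $y(x)$ that advances by one step under $G$ and of which every window of $x$ shows $R$ consecutive terms. Prescribing $y(x)$ fixes the origin. In Example~\ref{ex:4223}, $y(x)_l=x_{2l}+x_{2l+1}$.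

Let $V_0\subseteq F^n$ be as in Lemma~\ref{lem:V0}. Its projection to the coordinates $0,\dots,r$ has dimension at most $r<r+1$, so there is a nonzero $\xi=(\xi_0,\dots,\xi_r)$ with $\sum_{j=0}^r\xi_jt_j=0$ for all $t\in V_0$. We have $\xi_0\ne0$: otherwise $(\xi_1,\dots,\xi_r)$ is orthogonal to the projection of $V_0$ to the coordinates $1,\dots,r$, which is all of $F^r$, and so $\xi=0$. The \emph{clock sequence} of $x\in F^{\mathbb Z}$ is
\[
y(x)_l=\sum_{j=0}^r\xi_jx_{ln+j}\qquad(l\in\mathbb Z).
\]
The map $y$ is linear and $y(Gx)=Ey(x)$.

For $i\in\mathbb Z$ let $l=\lceil i/n\rceil$ and $d=ln-i\in\{0,\dots,n-1\}$. The \emph{clock word} of $u\in F^v$ at $i$ is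
\[
Y_i(u)=\Bigl(\sum_{j=0}^r\xi_ju_{d+hn+j}\Bigr)_{0\le h<R}\in F^R .
\]
The largest index that appears is $d+(R-1)n+r=v-1-(n-1-d)$. So $Y_i$ is well defined, and it does not involve $u_{v-1}$ unless $d=n-1$, that is, unless $i\equiv1\pmod n$. The linear map $Y_i$ depends only on $i\bmod n$. It is surjective, because its $R$ components are nonzero forms in disjoint sets of variables (here $r<n$ is used). By construction
\begin{equation}\label{eq:clock}
Y_i(x[i])=\bigl(y(x)_l,\dots,y(x)_{l+R-1}\bigr),\qquad l=\lceil i/n\rceil .
\end{equation}
Let $V=\{x:(G-1)^Rx\text{ is $n$-periodic and lies in }V_0\}$ and $Z=\{x\in V:y(x)=0\}$.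

\begin{lemma}\label{lem:Z}
\begin{enumerate}
\item[(a)] For every $i$, the map $x\mapsto x[i]$ is a bijection from $Z$ onto $\ker Y_i$. In particular $\dim_FZ=v-R$.
\item[(b)] Every element of $Z$ has period $np^b$.
\item[(c)] For every $s\not\equiv r\pmod n$ there is $h_s\in Z$ that vanishes at the $v-1$ positions $s-v+1,\dots,s-1$ and equals $1$ at $s$. The elements $h_s$ with $0\le s<v$ and $s\not\equiv r\pmod n$ form a basis of $Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:window} with $f=(X-1)^R$ and $w=0$, the map $x\mapsto x[i]$ is a bijection $V\to F^v$. For $x\in V$ and $t=(G-1)^Rx$ we have $(E-1)^Ry(x)=y(t)$, and $y(t)_l=\sum_j\xi_jt_j=0$ by the choice of $\xi$. So $y(x)$ satisfies a recurrence of order $R$ with leading coefficient $1$ and constant coefficient $\pm1$, and it vanishes as soon as $R$ consecutive terms vanish. By \eqref{eq:clock}, $x\in Z$ if and only if $Y_i(x[i])=0$. Since $Y_i$ is surjective, its kernel has dimension $v-R$.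

(b) On $V$ we have $(G-1)^{R+1}=0$, and $R+1\le p^b$, so $G^{p^b}-1=(G-1)^{p^b}$ vanishes on $V$.

(c) Let $i=s-v+1$. Since $s\not\equiv r\equiv v$, we have $i\not\equiv1\pmod n$, so $Y_i$ does not involve the last entry and $(0,\dots,0,1)\in\ker Y_i$. Part (a) gives $h_s$. If $0\le s<v$, then $s-v+1\le0$, so $h_s$ vanishes at $0,\dots,s-1$ and equals $1$ at $s$. The windows $h_s[0]$ are thus in echelon form, and the $h_s$ are linearly independent. The integers $s\equiv r$ in $[0,v-1]$ are $r,r+n,\dots,r+(R-1)n$, so there are $v-R=\dim Z$ elements $h_s$.
\end{proof}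

In Example~\ref{ex:4223}, $V_0=\{00,11\}$, $\xi=(1,1)$, $h_0=1100$ and $h_2=0011$.

\subsection*{Lifting a clock}

A \emph{clock of period $\mu$} is a $(\mu,q,R)$-PF with $p^b\mid\mu$. We use two clocks. Corollary~\ref{cor:short}, applied with $n=1$ and window length $R$, gives one of period $p^b$. A de Bruijn cycle of order $R$ is one of period $q^R=p^{aR}$, because $b\le2^{b-1}\le R\le aR$.

Fix a clock $\mathcal C$ of period $\mu$, regard each $C\in\mathcal C$ as a $\mu$-periodic sequence $(C_l)$, and put $N=n\mu$. Define $\omega^C$ by $\omega^C_{ln}=\xi_0^{-1}C_l$ and $\omega^C_i=0$ for $n\nmid i$. Since $r<n$, we have $y(\omega^C)=C$. Let $Z^C=\omega^C+Z$. Every $x\in Z^C$ has $y(x)=C$, and it is $N$-periodic by Lemma~\ref{lem:Z}(b), since $np^b\mid N$. Let $T(x)$ be the closed walk of $D$ with arcs $(x[i],i\bmod n)$, $i\in\mathbb Z_N$.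

\begin{lemma}\label{lem:partition}
The walks $T(x)$ with $x\in Z^C$ and $C\in\mathcal C$ are closed trails that partition the arcs of $D$.
\end{lemma}

\begin{proof}
Let $(u,j)$ be an arc. We show that exactly one triple $(C,x,i\bmod N)$ has $x\in Z^C$, $i\equiv j\pmod n$ and $x[i]=u$. For such a triple, \eqref{eq:clock} says that the $R$-tuple $Y_j(u)=Y_i(u)$ equals $(C_l,\dots,C_{l+R-1})$ with $l=\lceil i/n\rceil$. Since $\mathcal C$ is a perfect factor, this holds for exactly one $C$ and one $l\bmod\mu$. Among the $n$ integers $i$ with $\lceil i/n\rceil=l$ exactly one is congruent to $j$, so $i$ is determined modulo $N$. For these $C$ and $i$, we have $Y_i(u-\omega^C[i])=0$ by \eqref{eq:clock} applied to $\omega^C$, and by Lemma~\ref{lem:Z}(a) exactly one $z\in Z$ has $z[i]=u-\omega^C[i]$. So $x=\omega^C+z$ exists and is unique.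
\end{proof}

\subsection*{Joining}

As a vector space over $\mathbb F_p$, $Z$ has dimension $a(v-R)$, with a basis $g_1,\dots,g_{a(v-R)}$ formed by the products $\beta h_s$, where $\beta$ runs through an $\mathbb F_p$-basis of $F$ and $h_s$ through the basis of Lemma~\ref{lem:Z}(c). Let $W_\kappa$ be the $\mathbb F_p$-span of $g_1,\dots,g_\kappa$, so that $|W_\kappa|=p^\kappa$ and $0=W_0\subset W_1\subset\dots\subset W_{a(v-R)}=Z$. Working over $\mathbb F_p$ and not over $F$ makes every power of $p$ up to $|Z|$ available as a group size.

\begin{lemma}\label{lem:join}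
Let $K\subseteq Z^C$ be a coset of $W_\kappa$. The arcs of the trails $T(x)$, $x\in K$, form one closed trail of length $n\mu p^\kappa$.
\end{lemma}

\begin{proof}
The trails are arc-disjoint by Lemma~\ref{lem:partition}, so their union has $Np^\kappa$ arcs and equal in-degree and out-degree at every vertex. Let $g=\beta h_s$ be one of $g_1,\dots,g_\kappa$ and $\lambda\in\mathbb F_p$. The sequences $x$ and $x+\lambda g$ agree at the positions $s-v+1,\dots,s-1$, so $T(x)$ and $T(x+\lambda g)$ both pass through the vertex $((x_{s-v+1},\dots,x_{s-1}),\,s-v+1\bmod n)$. Any two elements of $K$ are linked inside $K$ by steps $x\mapsto x+\lambda g$, so the union is connected. Euler's theorem applies.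
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:pp}]
From $p^k>R\ge p^{b-1}$ and $p^k\mid q^v$ we get $b\le k\le av$. If $k\le b+a(v-R)$, take the clock of period $\mu=p^b$ and $\kappa=k-b$. Otherwise $k>a(v-R)\ge aR$, because $v\ge nR\ge2R$; take the clock of period $\mu=p^{aR}$ and $\kappa=k-aR\le a(v-R)$. In both cases $0\le\kappa\le a(v-R)$ and $\mu p^\kappa=p^k$. Partition every $Z^C$ into cosets of $W_\kappa$. By Lemmas~\ref{lem:partition} and~\ref{lem:join} the arcs of $D$ are partitioned into closed trails of length $np^k$, and Lemma~\ref{lem:trails} gives the PMF.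
\end{proof}

\begin{remark}
The hypothesis $n\ge2$ makes the ranges $b\le k\le b+a(v-R)$ and $aR\le k\le av$ of the two clocks overlap. For $n=1$ we have $R=v$ and $Z=0$, nothing can be joined, and only $k=b$ and $k=av$ are reached. For $q=4$ and $v=2$, for example, the clocks have periods $4$ and $16$, and an $(8,4,2)$-PF is not obtained. This is the place of Theorem~\ref{thm:paterson}.
\end{remark}

Since the subgroups $W_\kappa$ are nested, cosets of different sizes can be used side by side.

\begin{theorem}\label{thm:mixed}
Let $q=p^a$, $n\ge2$, $v\ge n$, $R=\lfloor v/n\rfloor$ and $p^{b-1}\le R<p^b$. Let $k_1,\dots,k_s$ be any integers with $b\le k_i\le b+a(v-R)$ and $\sum_ip^{k_i}=q^v$. Then there are $s$ $q$-ary cycles of lengths $np^{k_1},\dots,np^{k_s}$ in which every $v$-tuple occurs exactly once at a position in each class modulo $n$.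
\end{theorem}

\begin{proof}
Take the clock of period $\mu=p^b$. The sets $Z^C$ are disjoint, since $y(x)=C$ on $Z^C$, and their union $U$ has $(q^R/p^b)\,q^{v-R}=q^v/p^b=\sum_ip^{k_i-b}$ elements. Order the $k_i$ so that $k_1\ge\dots\ge k_s$, and choose successively disjoint sets $K_1,\dots,K_s$, where $K_i$ is a coset of $W_{k_i-b}$ in some $Z^C$. This is possible at step $i$. Indeed, each earlier $K_{i'}$ is a coset of $W_{k_{i'}-b}\supseteq W_{k_i-b}$, so the unused part of $U$ is a union of cosets of $W_{k_i-b}$, and it is nonempty because $\sum_{i'<i}p^{k_{i'}-b}<|U|$. At the end $\sum_i|K_i|=|U|$, so the $K_i$ partition $U$. By Lemma~\ref{lem:join}, $K_i$ gives a closed trail of length $np^bp^{k_i-b}=np^{k_i}$. These trails partition the arcs of $D$ by Lemma~\ref{lem:partition}, and Lemma~\ref{lem:trails} gives the cycles.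
\end{proof}

\section{Proof of the main theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Necessity is Lemma~\ref{lem:nec}. We prove sufficiency by induction on $c$, for all $m,n,v$ at once. We include $c=1$, where $m\mid c^v$ forces $m=1$ and the constant cycle is a PMF.

Let $c\ge2$ and let the conditions hold. If $n\ge v$, which is the case when $m=1$, Theorem~\ref{thm:large} applies. So let $m>1$ and $n<v<mn$, and put $R=\lfloor v/n\rfloor$; then $1\le R\le m-1$. Among the prime powers that exactly divide $m$ choose $p^k$ with $\varphi(p^k)$ maximal, and put $M=m/p^k$. A prime power $Q$ dividing $M$ divides a prime power $Q'$ that exactly divides $m$, and $\varphi(Q)\le\varphi(Q')\le\varphi(p^k)$. So the hypothesis of Lemma~\ref{lem:degrees} holds. Since $m\mid c^v$, the prime $p$ divides $c$. Write $c=qc_2$ with $q$ a power of $p$ and $p\nmid c_2$. Then $c_2<c$, $p^k\mid q^v$ and $M\mid c_2^v$.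

\emph{Case A: $R\ge p^{k-1}$.} Proposition~\ref{prop:cyclo} gives an $(m,n,v)$-system $\mathcal S$ over $\mathbb F_q$ with $p^k\mid\ell(x)\mid m$ for all $x\in\mathcal S$. Then $m/\ell(x)$ divides $M$, hence $c_2^v$, and $(m/\ell(x))\cdot n\ell(x)=mn>v$. So the parameters $(m/\ell(x),n\ell(x),c_2,v)$ satisfy the conditions of the theorem, whether $m/\ell(x)$ equals $1$ or not. By induction a PMF with these parameters exists, and Lemma~\ref{lem:fiber} gives an $(m,n,c,v)$-PMF.

\emph{Case B: $R<p^{k-1}$.} Here $p^k>R$ and $p^k\mid q^v$. A $(p^k,n,q,v)$-PMF exists, by Proposition~\ref{prop:pp} if $n\ge2$, and by Theorem~\ref{thm:paterson} if $n=1$, when $v=R<p^k$. By Lemma~\ref{lem:pmf-system} it gives an $(m,n,v)$-system over $\mathbb F_q$ in which every orbit has size $p^k$. Since $np^k\ge n(R+1)>v$ and $M\mid c_2^v$, an $(M,np^k,c_2,v)$-PMF exists: by Theorem~\ref{thm:large} if $c_2\ge2$, and trivially if $c_2=1$, when $M=1$. Lemma~\ref{lem:fiber} gives an $(m,n,c,v)$-PMF.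
\end{proof}

As an illustration, take $(m,n,c,v)=(6,1,6,4)$. The proof chooses $p^k=3$, and Case~A applies over $\mathbb F_3$, for instance with $f=(X-1)^2(X+1)^2$. The orbit sizes lie in $\{3,6\}$. An orbit of size $6$ calls for a $(1,6,2,4)$-PMF, given by Theorem~\ref{thm:large}. An orbit of size $3$ calls for a $(2,3,2,4)$-PMF, given by Case~A with $p^k=2$, $R=1$ and $c_2=1$.

\begin{remark}\label{rem:dependence}
Theorem~\ref{thm:paterson} is used only when $n=1$ and $v<p^{k-1}$. In every appeal to the induction hypothesis the second parameter is $n\ell(x)\ge p^k\ge2$. For $n\ge2$ the proof of Theorem~\ref{thm:main} therefore relies on Theorem~\ref{thm:large} alone.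
\end{remark}

\begin{thebibliography}{9}

\bibitem{NewPF}
\emph{New $c$-ary perfect factors in the de Bruijn graph},
\texttt{http://chrismitchell.net/Papers/ncpfit.pdf}.

\bibitem{Paterson}
K.~G. Paterson, \emph{Perfect factors in the de Bruijn graph}, Des. Codes Cryptogr. \textbf{5} (1995), 115--138.

\end{thebibliography}
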